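\title{The first theta body of a Grassmann orbitope}

\begin{abstract}
The Grassmann orbitope $\mathcal G(k,n)$ is the convex hull of the unit decomposable $k$-vectors in $\wedge^k\mathbb R^n$. It was conjectured that $\mathcal G(k,n)$ always equals its first theta body, the convex set cut out by those affine inequalities that are sums of squares of affine functions modulo the ideal of the oriented Grassmannian. We disprove this: the Cartan $3$-form of $\mathfrak{su}(3)$ has maximum $1$ on $\mathcal G(3,8)$ and maximum $\sqrt{8/7}$ on the first theta body. The failure propagates to all $(k,n)$ with $k\ge3$, $n-k\ge3$ and $\max(k,n-k)\ge5$. In contrast, $\mathcal G(3,6)$ equals its first theta body. With the known cases, this leaves only $(3,7)$, $(4,7)$ and $(4,8)$ undecided.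
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Theta bodies}
The convex hull of a compact set $S\subset\mathbb R^N$ is the set of points at which every affine function that is nonnegative on $S$ is nonnegative. Theta bodies keep only those affine functions whose nonnegativity has an algebraic certificate of bounded degree. Let $I=I(S)\subseteq\mathbb R[x_1,\dots,x_N]$ be the ideal of all polynomials vanishing on $S$. An affine polynomial $\ell$ is \emph{$t$-SOS modulo $I$} if $\ell\equiv\sum_i h_i^2 \pmod I$ for finitely many polynomials $h_i$ of degree at most $t$; that is, $\ell$ and $\sum_i h_i^2$ agree as functions on $S$. The \emph{$t$-th theta body} is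
\[
\mathrm{TH}_t(S)=\{y\in\mathbb R^N:\ \ell(y)\ge0\ \text{ for every affine $\ell$ that is $t$-SOS modulo $I$}\}.
\]
These are closed convex sets, and $\mathrm{TH}_1(S)\supseteq\mathrm{TH}_2(S)\supseteq\dots\supseteq\operatorname{conv}S$. We call $\operatorname{conv}S$ \emph{$\mathrm{TH}_1$-exact} if $\mathrm{TH}_1(S)=\operatorname{conv}S$. For the sets $S$ of this paper, exactness means that every affine function nonnegative on $S$ is $1$-SOS modulo $I$ (Lemma~\ref{lem:basic}(d)).

If $S$ lies on the unit sphere, then for every unit vector $b$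
\begin{equation}\label{eq:ball}
1-\langle b,x\rangle\equiv\tfrac12|x-b|^2\pmod I ,
\end{equation}
so $\mathrm{TH}_1(S)$ lies in the unit ball and is compact. We then compare the two bodies through their support functions. For $\varphi\in\mathbb R^N$ write $\varphi(x)=\langle\varphi,x\rangle$ and
\[
m(\varphi)=\max_{x\in S}\varphi(x),\qquad h(\varphi)=\max_{y\in\mathrm{TH}_1(S)}\varphi(y).
\]
Always $m\le h$. A compact convex set is determined by its support function, so exactness holds if and only if $h(\varphi)\le m(\varphi)$ for all $\varphi$.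

\subsection*{Grassmann orbitopes}
Let $1\le k\le n-1$, and give $\wedge^k\mathbb R^n$ the inner product for which the vectors $e_{i_1\cdots i_k}=e_{i_1}\wedge\dots\wedge e_{i_k}$, $i_1<\dots<i_k$, are orthonormal. Let $G_{k,n}$ be the $SO(n)$-orbit of $e_{1\cdots k}$. It is the set of unit decomposable $k$-vectors, that is, the oriented Grassmannian in its Pl\"ucker embedding, and it is cut out by the Pl\"ucker relations together with $|x|^2=1$. The \emph{Grassmann orbitope} is $\mathcal G(k,n)=\operatorname{conv}G_{k,n}$, and we write $\mathrm{TH}_1(k,n)=\mathrm{TH}_1(G_{k,n})$. Here $m(\varphi)$ is the \emph{comass} of $\varphi$: the largest value of the $k$-form $\varphi$ on an oriented orthonormal $k$-frame.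

The smallest cases are exact. For $k\in\{1,n-1\}$ every vector is decomposable, $G_{k,n}$ is the unit sphere, and \eqref{eq:ball} gives $\mathrm{TH}_1(k,n)=\mathcal G(k,n)$. For $(k,n)=(2,4)$, split $x=x_++x_-$ into the $\pm1$ eigenspaces $\wedge_\pm$ of the Hodge star. The single Pl\"ucker relation $x\wedge x=0$ reads $|x_+|^2=|x_-|^2$, so $G_{2,4}$ is a product of two spheres of radius $1/\sqrt2$, and $\mathcal G(2,4)$ is the product of the two balls. For a unit vector $b\in\wedge_\pm$,
\[
\tfrac1{\sqrt2}-\langle b,x\rangle\equiv\tfrac1{\sqrt2}\,\bigl|x_\pm-\tfrac1{\sqrt2}b\bigr|^2\pmod I,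
\]
and these inequalities define the product of balls. More generally, it is known that $\mathcal G(2,n)$ and $\mathcal G(n-2,n)$ are $\mathrm{TH}_1$-exact for every $n\ge3$.

A $1$-SOS certificate uses only the elements of $I$ of degree at most two. Since $G_{k,n}$ is cut out by such elements, nothing about the variety is lost in degree two, and one may hope that nothing about its convex hull is lost either. This is the conjecture posed in \cite{OTB}.

\medskip
\noindent\textbf{Conjecture.} \emph{All Grassmann orbitopes $\mathcal G(k,n)$ are $\mathrm{TH}_1$-exact.}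

\subsection*{Results}
The conjecture is false.

\begin{theorem}\label{thm:A}
Let $\mathfrak g=\mathfrak{su}(3)\cong\mathbb R^8$ with the inner product $\langle x,y\rangle=-2\operatorname{tr}(xy)$, and let $\varphi\in\wedge^3\mathfrak g$ be the Cartan $3$-form, $\varphi(x\wedge y\wedge z)=\langle x,[y,z]\rangle$. Then $m(\varphi)=1$ and $h(\varphi)=\sqrt{8/7}$. Hence $\mathcal G(3,8)$ is not $\mathrm{TH}_1$-exact.
\end{theorem}

\begin{theorem}\label{thm:B}
If $k\ge3$, $n-k\ge3$ and $\max(k,n-k)\ge5$, then $\mathcal G(k,n)$ is not $\mathrm{TH}_1$-exact. Moreover, $\mathrm{TH}_1(k,n)\not\subseteq c\,\mathcal G(k,n)$ for every $c$ with $0\le c<\sqrt{8/7}$.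
\end{theorem}

\begin{theorem}\label{thm:C}
The orbitope $\mathcal G(3,6)$ is $\mathrm{TH}_1$-exact.
\end{theorem}

The table collects the answer for all $(k,n)$. The last row is not decided in this paper; its first two cases are equivalent under the Hodge star.
\begin{center}
\begin{tabular}{ll}
\hline
range & $\mathrm{TH}_1$-exact?\\
\hline
$k\in\{1,2,n-2,n-1\}$ & yes\\
$(k,n)=(3,6)$ & yes (Theorem~\ref{thm:C})\\
$3\le k\le n-3$, $n\ge8$, $(k,n)\ne(4,8)$ & no (Theorem~\ref{thm:B})\\
$(3,7)$, $(4,7)$, $(4,8)$ & not decided here\\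
\hline
\end{tabular}
\end{center}

Section~\ref{sec:tools} gives the two tools: sums of squares bound $h$ from above, and signed measures on $S$ with a positive semidefinite second-moment matrix bound $h$ from below. In Section~\ref{sec:su3} the symmetry group $SU(3)$ reduces both bounds for the Cartan form to a linear problem in four numbers. Section~\ref{sec:prop} transports the counterexample to larger $(k,n)$. Section~\ref{sec:36} brings every $3$-form on $\mathbb R^6$ into a normal form with five parameters and writes down its certificate.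

\section{Upper and lower bounds for the first theta body}\label{sec:tools}

Throughout this section $S$ is a compact subset of the unit sphere of $\mathbb R^N$ such that $S=-S$ and $S$ spans $\mathbb R^N$. The set $G_{k,n}$ has these properties: it contains the standard basis of $\wedge^k\mathbb R^n$, and the element of $SO(n)$ that changes the signs of $e_1$ and $e_{k+1}$ sends $e_{1\cdots k}$ to $-e_{1\cdots k}$. We say ``$1$-SOS'' for ``$1$-SOS modulo $I(S)$''. Nonnegative constants are $1$-SOS, and nonnegative combinations of $1$-SOS functions are $1$-SOS.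

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] $|h(\varphi)-h(\varphi')|\le|\varphi-\varphi'|$ for all $\varphi,\varphi'\in\mathbb R^N$.
\item[(b)] If $r-\varphi$ is $1$-SOS, then $h(\varphi)\le r$. If $r>0$ and $r^2-\varphi^2$ agrees on $S$ with a sum of squares of linear forms, then $r-\varphi$ is $1$-SOS.
\item[(c)] If $\iota:\mathbb R^N\to\mathbb R^{N'}$ is linear and $\iota(S)\subseteq S'$, then $\iota(\mathrm{TH}_1(S))\subseteq\mathrm{TH}_1(S')$.
\item[(d)] Every affine function that is nonnegative on $\mathrm{TH}_1(S)$ is $1$-SOS.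
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds because $\mathrm{TH}_1(S)$ lies in the unit ball. The first part of (b) is the definition, and the second follows from $r-\varphi=\frac1{2r}\bigl[(r-\varphi)^2+(r^2-\varphi^2)\bigr]$.

(c) If $\ell=\sum h_i^2$ on $S'$, then $\ell\circ\iota=\sum(h_i\circ\iota)^2$ on $S$, and the $h_i\circ\iota$ are affine. So $\ell(\iota y)\ge0$ for $y\in\mathrm{TH}_1(S)$.

(d) No nonzero affine function $a+\langle b,x\rangle$ vanishes on $S$: comparing $x$ with $-x$ gives $a=0$, and $S$ spans. Sums of squares of affine functions are the functions $p_A(x)=(1,x^T)A(1,x^T)^T$ with $A\succeq0$, and $p_A|_S=0$ with $A\succeq0$ forces $A=0$. If $p_{A_j}|_S$ converges, then $A_j$ is bounded, since otherwise a limit point of $A_j/\|A_j\|$ would be a nonzero $A\succeq0$ with $p_A|_S=0$. Hence the convex cone $\Sigma$ of $1$-SOS affine functions is closed. If $\ell\notin\Sigma$, there is a linear functional $a+\langle b,x\rangle\mapsto as+\langle b,y\rangle$ that is nonnegative on $\Sigma$ and negative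 on $\ell$. By \eqref{eq:ball}, $s\ge|y|$, so $s>0$. Then $y/s\in\mathrm{TH}_1(S)$ and $\ell(y/s)<0$.
\end{proof}

By (b) and (d), $h(\varphi)$ is the best upper bound for $\varphi$ on $S$ that can be proved by squaring affine functions and using the equations of degree at most two. To show that $h(\varphi)$ is large we need points of $\mathrm{TH}_1(S)$. A point $y$ lies in $\mathrm{TH}_1(S)$ as soon as evaluation at $y$ extends to a linear functional on polynomials of degree at most two that kills $I$ and is nonnegative on squares of affine functions. Every signed measure on $S$ kills $I$; the symmetry $S=-S$ allows us to take the even part of the functional from such a measure and the odd part from $y$.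

\begin{lemma}\label{lem:pseudo}
Let $\Lambda$ be a finite real linear combination of integrals against probability measures on $S$, with $\Lambda(1)=1$. Let $X$ be the symmetric matrix with $\Lambda(\langle b,x\rangle^2)=b^TXb$ for all $b$. If $X\succeq yy^T$, then $y\in\mathrm{TH}_1(S)$.
\end{lemma}

\begin{proof}
For a polynomial $p$ of degree at most $2$ with even part $p_0$ and odd part $p_1$, put $L(p)=\Lambda(p_0)+p_1(y)$. Suppose $p\in I$. Since $S=-S$, both $p_0$ and $p_1$ vanish on $S$. Then $\Lambda(p_0)=0$, and the linear form $p_1$ is zero because $S$ spans. So $L(p)=0$. On squares of affine functions,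
\[
L\bigl((a+\langle b,x\rangle)^2\bigr)=a^2+2a\langle b,y\rangle+b^TXb\ge(a+\langle b,y\rangle)^2\ge0 .
\]
If $\ell-\sum h_i^2\in I$ with $\ell$ and the $h_i$ affine, then $\ell(y)=L(\ell)=\sum L(h_i^2)\ge0$.
\end{proof}

If $\Lambda$ is a probability measure, then $X\succeq yy^T$ gives $\varphi(y)^2\le\Lambda(\varphi^2)\le m(\varphi)^2$ for all $\varphi$, so $y\in\operatorname{conv}S$. Negative coefficients are therefore essential. The following example shows how they arise, and Section~\ref{sec:su3} follows it step by step.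

\begin{example}\label{ex:hex}
Let $S=\{\pm p_0,\pm p_+,\pm p_-\}$ be the vertices of the regular hexagon, $p_0=(1,0)$, $p_\pm=(\frac12,\pm\frac{\sqrt3}2)$, and let $\varphi(x)=x_2$, so $m(\varphi)=\sqrt3/2$. The uniform measure on $\{p_+,p_-\}$, where $\varphi^2$ is maximal, has second-moment matrix $X_1=\operatorname{diag}(\frac14,\frac34)$. The point mass at $p_0$ has $X_2=\operatorname{diag}(1,0)$. Move along the line from $X_2$ through $X_1$ and continue beyond $X_1$: the matrix $(1+s)X_1-sX_2$ has growing $(2,2)$ entry, and it stays positive semidefinite until $s=\frac13$, where it equals $\operatorname{diag}(0,1)$. Lemma~\ref{lem:pseudo} gives $(0,1)\in\mathrm{TH}_1(S)$, so $h(\varphi)=1>m(\varphi)$.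
\end{example}

\section{The Cartan form of $\mathfrak{su}(3)$}\label{sec:su3}

\subsection{Coordinates and comass}
Let $E_{jk}$ be the matrix units and let $\lambda_1,\dots,\lambda_8$ be the Gell-Mann matrices:
\[
\begin{array}{lll}
\lambda_1=E_{12}+E_{21}, & \lambda_2=-iE_{12}+iE_{21}, & \lambda_3=E_{11}-E_{22},\\
\lambda_4=E_{13}+E_{31}, & \lambda_5=-iE_{13}+iE_{31}, & \lambda_8=(E_{11}+E_{22}-2E_{33})/\sqrt3,\\
\lambda_6=E_{23}+E_{32}, & \lambda_7=-iE_{23}+iE_{32}. &
\end{array}
\]
They satisfy $\operatorname{tr}(\lambda_a\lambda_b)=2\delta_{ab}$ and $[\lambda_a,\lambda_b]=2i\sum_cf_{abc}\lambda_c$. Hence $e_a=-\frac i2\lambda_a$ is an orthonormal basis of $\mathfrak g$ with $[e_a,e_b]=\sum_cf_{abc}e_c$. The tensor $f$ is totally antisymmetric, and up to permutations its nonzero values are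
\[
f_{123}=1,\qquad f_{147}=f_{246}=f_{257}=f_{345}=f_{516}=f_{637}=\tfrac12,\qquad f_{458}=f_{678}=\tfrac{\sqrt3}2 .
\]
The Cartan form is $\varphi=\sum_{a<b<c}f_{abc}\,e_{abc}$, and $|\varphi|^2=1+6\cdot\frac14+2\cdot\frac34=4$. The group $K=SU(3)$ acts on $\mathfrak g$ by conjugation; the action is orthogonal, has determinant one because $K$ is connected, preserves $G_{3,8}$, and fixes $\varphi$.

\begin{lemma}\label{lem:comass}
$m(\varphi)=1$.
\end{lemma}

\begin{proof}
Let $x,y,z\in\mathfrak g$ be orthonormal. After conjugation $y=i\operatorname{diag}(a_1,a_2,a_3)$, so $|y|^2=2\sum a_j^2$ and $[y,z]_{jk}=i(a_j-a_k)z_{jk}$. For $j\ne k$,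
\begin{equation}\label{eq:root}
(a_j-a_k)^2\le2(a_j^2+a_k^2)\le|y|^2 .
\end{equation}
Since $|w|^2=2\sum_{j,k}|w_{jk}|^2$ for $w\in\mathfrak g$, this gives $|[y,z]|\le|y||z|=1$ and $\langle x,[y,z]\rangle\le1$. Equality holds for $e_{123}$.
\end{proof}

\subsection{Reduction to four numbers}
To apply Lemma~\ref{lem:pseudo} we must control a $56\times56$ matrix. We use only $K$-invariant measures. Then $X$ commutes with $K$, and it is described by few numbers because $\wedge^3\mathfrak g$ is multiplicity free.

We recall the facts needed. A finite-dimensional complex representation of $SU(3)$ is determined by the multiplicities of its weights, and these are invariant under the Weyl group $S_3$. The weights of $\mathfrak g_{\mathbb C}$ are $0$ (twice) and the roots $\pm\alpha,\pm\beta,\pm\theta$, where $\alpha,\beta$ are simple and $\theta=\alpha+\beta$. Denote by $\mathbf1,\mathbf8,\mathbf{10},\overline{\mathbf{10}},\mathbf{27}$ the irreducible representations with highest weights $0,\ \theta,\ \theta+\alpha,\ \theta+\beta,\ 2\theta$;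 the names are their dimensions. The weights of an irreducible representation lie on nested hexagons or triangles; the multiplicity is one on the outer layer, grows by one from each hexagon to the next layer inside, and is constant once the layers are triangles. This gives the last five rows of the table below.

\begin{lemma}\label{lem:decomp}
There is an orthogonal decomposition $\wedge^3\mathfrak g=V_1\oplus V_8\oplus V_{20}\oplus V_{27}$ into irreducible real representations of $K$, indexed by their dimensions, with $V_1=\mathbb R\varphi$ and with complexifications $\mathbf1$, $\mathbf8$, $\mathbf{10}\oplus\overline{\mathbf{10}}$, $\mathbf{27}$. Every symmetric operator on $\wedge^3\mathfrak g$ that commutes with $K$ has the form $\sum_jp_j\pi_j$ with $p_j\in\mathbb R$, where $\pi_j$ is the orthogonal projection onto $V_j$.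
\end{lemma}

\begin{proof}
The multiplicity of a weight in $\wedge^3\mathfrak g_{\mathbb C}$ is the number of ways to write it as a sum over a three-element subset of the eight weights of $\mathfrak g_{\mathbb C}$, the two zeros being counted as different. The weight $2\theta$ arises from $\{\theta,\alpha,\beta\}$. The weight $\theta+\alpha$ arises from $\{\theta,\alpha,0\}$ twice, and $\theta+\beta$ from $\{\theta,\beta,0\}$ twice. The weight $\theta$ arises from $\{\theta,0,0\}$, $\{\theta,\alpha,-\alpha\}$, $\{\theta,\beta,-\beta\}$, and $\{\alpha,\beta,0\}$ twice. The weight $0$ arises from $\{0,\gamma,-\gamma\}$, twice for each $\gamma\in\{\alpha,\beta,\theta\}$, and from $\pm\{\alpha,\beta,-\theta\}$.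
\begin{center}
\begin{tabular}{c|ccccc}
 & $2\theta$ & $\theta+\alpha$ & $\theta+\beta$ & $\theta$ & $0$\\
size of Weyl orbit & 6 & 3 & 3 & 6 & 1\\
\hline
$\wedge^3\mathfrak g_{\mathbb C}$ & 1 & 2 & 2 & 5 & 8\\
\hline
$\mathbf{27}$ & 1 & 1 & 1 & 2 & 3\\
$\mathbf{10}$ & 0 & 1 & 0 & 1 & 1\\
$\overline{\mathbf{10}}$ & 0 & 0 & 1 & 1 & 1\\
$\mathbf8$ & 0 & 0 & 0 & 1 & 2\\
$\mathbf1$ & 0 & 0 & 0 & 0 & 1
\end{tabular}
\end{center}
These orbits account for dimension $6+6+6+30+8=56$, so there are no other weights. The row of $\wedge^3\mathfrak g_{\mathbb C}$ is the sum of the five rows below it, hence $\wedge^3\mathfrak g_{\mathbb C}=\mathbf1\oplus\mathbf8\oplus\mathbf{10}\oplus\overline{\mathbf{10}}\oplus\mathbf{27}$.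

The five summands are pairwise inequivalent, so every subrepresentation is a sum of some of them. Complex conjugation commutes with $K$ and negates weights; it therefore preserves $\mathbf1,\mathbf8,\mathbf{27}$ and exchanges $\mathbf{10}$ and $\overline{\mathbf{10}}$. Real subrepresentations of $\wedge^3\mathfrak g$ correspond to conjugation-stable subrepresentations of $\wedge^3\mathfrak g_{\mathbb C}$. This gives the four irreducible spaces $V_j$, and $V_1=\mathbb R\varphi$ since $\varphi$ is invariant. An equivariant map $V_i\to V_j$ with $i\ne j$ is zero by Schur's lemma. Applied to orthogonal projections this shows $V_i\perp V_j$; applied to a symmetric equivariant operator it shows that the operator preserves each $V_j$. On $V_j$ the operator has a real eigenvalue, and the eigenspace is invariant, hence all of $V_j$.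
\end{proof}

For a unit vector $\xi\in\wedge^3\mathfrak g$ with components $\xi_j=\pi_j\xi$, define its \emph{profile}
\[
\nu(\xi)=(\nu_1,\nu_8,\nu_{20},\nu_{27})=\bigl(|\xi_1|^2,|\xi_8|^2,|\xi_{20}|^2,|\xi_{27}|^2\bigr).
\]
The second-moment matrix of the invariant probability measure on the orbit $K\xi$ is symmetric and commutes with $K$, and the trace of its product with $\pi_j$ is $|\xi_j|^2$. By Lemma~\ref{lem:decomp},
\begin{equation}\label{eq:moment}
\int_K(g\xi)(g\xi)^T\,dg=\sum_j\frac{\nu_j(\xi)}{\dim V_j}\,\pi_j .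
\end{equation}
So an affine combination of orbit measures on $G_{3,8}$ has matrix $X=\sum_j\frac{\nu_j}{\dim V_j}\pi_j$, where $\nu$ is the same affine combination of profiles. If all $\nu_j\ge0$, then $y=\sqrt{\nu_1}\,\varphi/|\varphi|$ satisfies $yy^T=\nu_1\pi_1\preceq X$, and Lemma~\ref{lem:pseudo} gives
\begin{equation}\label{eq:lower}
y\in\mathrm{TH}_1(3,8),\qquad h(\varphi)\ge\varphi(y)=2\sqrt{\nu_1}.
\end{equation}
Profiles of points of $G_{3,8}$ have $\nu_1=\varphi(\xi)^2/4\le\frac14$. The task is to find an affine combination of such profiles with nonnegative entries and $\nu_1>\frac14$.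

\subsection{Computing profiles}
We know $\nu_1$ and $\sum\nu_j=1$, so two more equations determine a profile. One comes from an equivariant map onto $\mathfrak g$, which isolates $V_8$; the other comes from the Casimir operator, which separates $V_{20}$ from $V_{27}$.

\emph{The map $D$.} For $x,y\in\mathfrak g$ let $x*y\in\mathfrak g$ be the traceless part of $i(xy+yx)$. This product is symmetric and $K$-equivariant, and $\langle z,x*y\rangle=-2i\operatorname{tr}(z(xy+yx))$ is symmetric in $x,y,z$. In coordinates, $e_a*e_b$ is $-\frac i4$ times the traceless part of $\lambda_a\lambda_b+\lambda_b\lambda_a$. The expression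
\[
D(x\wedge y\wedge z)=x*[y,z]+y*[z,x]+z*[x,y]
\]
is alternating in $x,y,z$ and defines an equivariant linear map $D:\wedge^3\mathfrak g\to\mathfrak g$.

\begin{lemma}\label{lem:D}
$D^*e_8=\sqrt3\,e_{123}-e_{458}-e_{678}$, and $|D\xi|^2=5|\xi_8|^2$ for all $\xi\in\wedge^3\mathfrak g$.
\end{lemma}

\begin{proof}
Since $\lambda_8$ is diagonal, $e_8*e_a=d_ae_a$. Indeed, $\lambda_8\lambda_a+\lambda_a\lambda_8$ equals $\frac2{\sqrt3}\lambda_a$ for $a=1,2,3$ and $-\frac1{\sqrt3}\lambda_a$ for $a=4,\dots,7$, and $2\lambda_8^2=\frac43\mathrm{Id}-\frac2{\sqrt3}\lambda_8$. So $d_a=\frac1{\sqrt3}$, $-\frac1{2\sqrt3}$, $-\frac1{\sqrt3}$ in the three cases. Therefore $\langle e_8,e_a*[e_b,e_c]\rangle=d_af_{abc}$ and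
\[
\langle e_8,De_{abc}\rangle=f_{abc}(d_a+d_b+d_c).
\]
This is $\sqrt3$ for $123$ and $\frac{\sqrt3}2\cdot\frac{-2}{\sqrt3}=-1$ for $458$ and $678$. Each of the six triples with $|f|=\frac12$ has one index in $\{1,2,3\}$ and two in $\{4,\dots,7\}$, so $d_a+d_b+d_c=0$. This proves the formula for $D^*e_8$.

The operator $DD^*$ is symmetric and equivariant on the irreducible space $\mathfrak g$, so it is the scalar $|D^*e_8|^2=5$. By Schur's lemma $D$ vanishes on $V_1,V_{20},V_{27}$, so $D^*D=p\,\pi_8$ and $D^*e_8\in V_8$. From $D^*DD^*e_8=5D^*e_8$ we get $p=5$.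
\end{proof}

\emph{The Casimir operator.} Let $\tau(x)$ be the extension of $\operatorname{ad}x$ to $\wedge^3\mathfrak g$ as a derivation, and $C=-\sum_a\tau(e_a)^2$. For an orthonormal basis $(e_a)$, the Casimir operator acts on the irreducible representation with highest weight $\omega$ by the scalar $\langle\omega,\omega+2\theta\rangle$, where $2\theta=\alpha+\beta+\theta$ is the sum of the positive roots and the inner product on weights is dual to that on diagonal matrices. The roots are the forms $a_j-a_k$, and they have length $1$ by \eqref{eq:root}, which is an equality for $a_k=-a_j$ and third entry zero. From $|\theta-\alpha|=|\theta-\beta|=1$ we get $\langle\alpha,\theta\rangle=\langle\beta,\theta\rangle=\frac12$. The scalars are $1+2=3$ for $\omega=\theta$, $3+3=6$ for $\omega=\theta+\alpha$ and $\theta+\beta$, and $4+4=8$ for $\omega=2\theta$. Thus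
\begin{equation}\label{eq:cas1}
\langle\xi,C\xi\rangle=3\nu_8+6\nu_{20}+8\nu_{27}.
\end{equation}
For a basis vector $\xi=e_{ijk}$ put $J=\{i,j,k\}$. The operator $\tau(e_a)$ is skew, so $\langle\xi,C\xi\rangle=\sum_a|\tau(e_a)\xi|^2$. The vector $\tau(e_a)\xi$ is the sum, over $p\in J$ and all $q$, of $f_{apq}$ times $\xi$ with $e_p$ replaced by $e_q$. Terms with $q\in J$ vanish ($f_{app}=0$, and otherwise a factor repeats), and the others are orthogonal, so $|\tau(e_a)\xi|^2=\sum_{p\in J,\,q\notin J}f_{apq}^2$. The Casimir value $3$ on $\mathfrak g$ says $\sum_{a,q}f_{apq}^2=3$ for each $p$. Subtracting the terms with $q\in J$,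
\begin{equation}\label{eq:cas2}
\langle e_{ijk},Ce_{ijk}\rangle=9-2\sum_{p<q,\ p,q\in J}|[e_p,e_q]|^2 .
\end{equation}

\begin{lemma}\label{lem:profiles}
$\nu(e_{123})=\bigl(\frac14,\frac35,0,\frac3{20}\bigr)$ and $\nu(e_{147})=\bigl(\frac1{16},0,0,\frac{15}{16}\bigr)$.
\end{lemma}

\begin{proof}
Both triples span subalgebras: the list of structure constants gives $[e_1,e_2]=e_3$ and $[e_1,e_4]=\frac12e_7$, together with the cyclic permutations of each. Note that $e_a*e_a$ is $-\frac i2$ times the traceless part of $\lambda_a^2$.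

Let $\xi=e_{123}$. Then $\nu_1=\frac14$, and $D\xi=\sum_{a=1}^3e_a*e_a$. For $a=1,2,3$ we have $\lambda_a^2=\operatorname{diag}(1,1,0)$, with traceless part $\lambda_8/\sqrt3$. So $D\xi=\sqrt3\,e_8$ and $\nu_8=\frac35$. Hence $\nu_{20}+\nu_{27}=\frac3{20}$. By \eqref{eq:cas2} the Casimir value is $9-6=3$, and \eqref{eq:cas1} gives $6\nu_{20}+8\nu_{27}=3-\frac95=8\cdot\frac3{20}$. So $\nu_{20}=0$.

Let $\xi=e_{147}$. Then $\nu_1=\frac1{16}$, and $D\xi=\frac12(e_1*e_1+e_4*e_4+e_7*e_7)=0$ because $\lambda_1^2+\lambda_4^2+\lambda_7^2=2\,\mathrm{Id}$. So $\nu_8=0$ and $\nu_{20}+\nu_{27}=\frac{15}{16}$. The Casimir value is $9-2\cdot\frac34=\frac{15}2=8\cdot\frac{15}{16}$, so again $\nu_{20}=0$.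
\end{proof}

\subsection{A point outside the orbitope}
As in Example~\ref{ex:hex}, start at the profile of the maximizer $e_{123}$ and move away from the second profile:
\[
(1+s)\,\nu(e_{123})-s\,\nu(e_{147})=\Bigl(\tfrac14+\tfrac3{16}s,\ \tfrac35(1+s),\ 0,\ \tfrac3{20}-\tfrac{63}{80}s\Bigr).
\]
Here it matters that $e_{147}$ has no component in $V_{20}$: since $\nu_{20}(e_{123})=0$, any such component would make the third entry negative for all $s>0$. The entries are nonnegative up to $s=\frac4{21}$, where the profile is $(\frac27,\frac57,0,0)$. The functional is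
\[
\Lambda(p)=\tfrac{25}{21}\int_Kp(g\,e_{123})\,dg-\tfrac4{21}\int_Kp(g\,e_{147})\,dg ,
\]
with matrix $X=\frac27\pi_1+\frac5{56}\pi_8$ by \eqref{eq:moment}. By \eqref{eq:lower}, the point $y=\sqrt{2/7}\,\varphi/|\varphi|$ lies in $\mathrm{TH}_1(3,8)$ and $\varphi(y)=\sqrt{8/7}>1=m(\varphi)$. So $y\notin\mathcal G(3,8)$ and $h(\varphi)\ge\sqrt{8/7}$. This already disproves the conjecture.

\subsection{An invariant Pl\"ucker quadric}
It remains to show $h(\varphi)\le\sqrt{8/7}$. If the profiles of $G_{3,8}$ satisfied no linear relation besides $\sum\nu_j=1$, their affine span would contain $(1,0,0,0)$ and \eqref{eq:lower} would give $h(\varphi)\ge2$. So we need a relation $\sum p_j\nu_j=0$, that is, a $K$-invariant quadratic form vanishing on $G_{3,8}$.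

Representation theory of $GL(V)$ tells us where to look \cite[\S15]{FH}. One has $S^2(\wedge^3V)=S_{222}V\oplus S_{21111}V$, the quadrics vanishing on the decomposable vectors form the dual of the second summand, and $V\otimes\wedge^5V=S_{21111}V\oplus\wedge^6V$ by Pieri's rule. For $V=\mathfrak g$ we have $\wedge^5\mathfrak g\cong\wedge^3\mathfrak g$, which contains $\mathbf8$ once, so $\mathfrak g\otimes\wedge^5\mathfrak g$ has a one-dimensional space of invariants, given by $D^*$. We write the corresponding quadric down and check directly that it is nonzero; the proof does not rely on this paragraph.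

Let $\iota_u$ be contraction with $u\in\mathfrak g$, so $\iota_u(x\wedge y\wedge z)=\langle u,x\rangle y\wedge z-\langle u,y\rangle x\wedge z+\langle u,z\rangle x\wedge y$. Let $\mathrm{vol}=e_{12345678}$, and define a quadratic form $q$ on $\wedge^3\mathfrak g$ by
\[
q(\xi)\,\mathrm{vol}=\sum_{a=1}^8\iota_{e_a}\xi\wedge\xi\wedge D^*e_a .
\]

\begin{lemma}\label{lem:quadric}
The form $q$ is $K$-invariant, vanishes on $G_{3,8}$, and $q(\varphi)\ne0$.
\end{lemma}

\begin{proof}
The sum does not depend on the orthonormal basis, $D^*$ is equivariant, and $K$ fixes $\mathrm{vol}$; so $q$ is invariant. If $\xi=x\wedge y\wedge z$, each term of $\iota_u\xi$ repeats factors of $\xi$, so $\iota_u\xi\wedge\xi=0$.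

The bilinear form $b$ on $\mathfrak g$ with $b(u,u')\,\mathrm{vol}=\iota_u\varphi\wedge\varphi\wedge D^*u'$ is invariant, so its symmetric part is a multiple of the inner product and $q(\varphi)=8\,b(e_8,e_8)$. We have $\iota_{e_8}\varphi=\frac{\sqrt3}2(e_{45}+e_{67})$, and by Lemma~\ref{lem:D}
\[
\iota_{e_8}\varphi\wedge D^*e_8=\tfrac{\sqrt3}2\bigl(\sqrt3\,e_{12345}+\sqrt3\,e_{12367}-2\,e_{45678}\bigr).
\]
Multiply on the left by $\varphi$; the $2$-vector $\iota_{e_8}\varphi$ commutes with it. Only the terms $\frac{\sqrt3}2e_{678}$, $\frac{\sqrt3}2e_{458}$, $e_{123}$ of $\varphi$ contribute, and $e_{678}\wedge e_{12345}=e_{458}\wedge e_{12367}=-\mathrm{vol}$, $e_{123}\wedge e_{45678}=\mathrm{vol}$. Hence $b(e_8,e_8)=\frac{\sqrt3}2\bigl(-\frac32-\frac32-2\bigr)\neq0$.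
\end{proof}

\begin{proposition}\label{prop:identity}
For all $\xi\in G_{3,8}$,
\[
1-\tfrac78\,\varphi(\xi)^2=\tfrac32|\xi_{20}|^2+\tfrac56|\xi_{27}|^2 .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:decomp}, $q(\xi)=\sum_jp_j|\xi_j|^2$, and $p_1\ne0$ by Lemma~\ref{lem:quadric}; rescale $q$ so that $p_1=-\frac52$. Three linear conditions determine the other coefficients. Vanishing at $e_{147}$ gives $p_1+15p_{27}=0$, so $p_{27}=\frac16$. Vanishing at $e_{123}$ gives $5p_1+12p_8+3p_{27}=0$, so $p_8=1$. Finally, the trace of $\sum p_j\pi_j$ is $\sum_{a<b<c}q(e_{abc})=0$, since all $e_{abc}$ lie in $G_{3,8}$; thus $p_1+8p_8+20p_{20}+27p_{27}=0$ and $p_{20}=-\frac12$. On $G_{3,8}$ we obtain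
\[
1=|\xi|^2-q(\xi)=\tfrac72|\xi_1|^2+0\cdot|\xi_8|^2+\tfrac32|\xi_{20}|^2+\tfrac56|\xi_{27}|^2,
\]
and $|\xi_1|^2=\varphi(\xi)^2/4$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:identity}, $\frac87-\varphi^2$ agrees on $G_{3,8}$ with a sum of squares of linear forms. Lemma~\ref{lem:basic}(b) gives $h(\varphi)\le\sqrt{8/7}$. The reverse inequality was proved in the previous subsection, and $m(\varphi)=1$ is Lemma~\ref{lem:comass}.
\end{proof}

\section{Propagation to larger Grassmannians}\label{sec:prop}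

Theta bodies push forward along linear maps that respect the sets, so $h$ does not decrease when a form is carried to a larger space. The point to check is that the comass does not increase.

\begin{lemma}\label{lem:prop}
Suppose that some $\psi\in\wedge^k\mathbb R^n$ has $m(\psi)\le1$ and $h(\psi)\ge c$. Then such forms also exist for $(k,n+1)$, $(k+1,n+1)$ and $(n-k,n)$.
\end{lemma}

\begin{proof}
Let $\iota$ be either the inclusion $\wedge^k\mathbb R^n\to\wedge^k\mathbb R^{n+1}$ or the map $y\mapsto y\wedge e_{n+1}\in\wedge^{k+1}\mathbb R^{n+1}$, and let $k'=k$ or $k+1$ accordingly. In both cases $\iota$ is a linear isometric embedding with $\iota(G_{k,n})\subseteq G_{k',n+1}$. By Lemma~\ref{lem:basic}(c),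
\[
h(\iota\psi)\ge\max_{y\in\mathrm{TH}_1(k,n)}\langle\iota\psi,\iota y\rangle=h(\psi)\ge c .
\]
We claim that the adjoint $\iota^T$ maps each $\xi\in G_{k',n+1}$ to a decomposable vector of norm at most $1$. For the inclusion, $\iota^T$ is induced by the orthogonal projection $\mathbb R^{n+1}\to\mathbb R^n$, so $\iota^T\xi$ is decomposable, and $\|\iota^T\|=1$. For the second map, the $(k+1)$-plane of $\xi$ meets $\mathbb R^n$ in dimension at least $k$, so $\xi=v_1\wedge\dots\wedge v_{k+1}$ with orthonormal $v_i$ and $v_1,\dots,v_k\in\mathbb R^n$. Write $v_{k+1}=t\,e_{n+1}+w$ with $w\in\mathbb R^n$ and $|t|\le1$. The term $v_1\wedge\dots\wedge v_k\wedge w$ is orthogonal to the image of $\iota$, so $\iota^T\xi=t\,v_1\wedge\dots\wedge v_k$.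

A decomposable vector of norm at most $1$ is a convex combination of two points $\pm\xi'\in G_{k,n}$, so $\iota^T\xi\in\mathcal G(k,n)$ and $\langle\iota\psi,\xi\rangle=\langle\psi,\iota^T\xi\rangle\le m(\psi)\le1$. Thus $m(\iota\psi)\le1$. Finally, the Hodge star is a linear isometry that maps $G_{k,n}$ onto $G_{n-k,n}$; it preserves $m$, and it preserves $h$ by Lemma~\ref{lem:basic}(c).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Record $(k,n)$ by the pair $(k,n-k)$. The three operations of Lemma~\ref{lem:prop} raise the second entry by one, raise the first entry by one, and exchange the entries. Starting from $(3,5)$ and Theorem~\ref{thm:A}, we reach every pair with both entries at least $3$ and one entry at least $5$, and obtain $\psi$ with $m(\psi)\le1$ and $h(\psi)\ge\sqrt{8/7}$. If $\mathrm{TH}_1(k,n)\subseteq c\,\mathcal G(k,n)$ with $c\ge0$, then $\sqrt{8/7}\le h(\psi)\le c\,m(\psi)\le c$. The case $c=1$ is the first assertion.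
\end{proof}

\section{Exactness of $\mathcal G(3,6)$}\label{sec:36}

We must show $h(\varphi)\le m(\varphi)$ for every $\varphi\in\wedge^3\mathbb R^6$. A suitable orthonormal basis reduces $\varphi$ to a family $\varphi_{c,\mu}$ with five parameters. Testing the comass bound on a $3$-dimensional torus in $G=G_{3,6}$ yields an inequality among four angles, and that inequality is exactly what the certificate needs.

\subsection{Complex coordinates and a torus}
Let $u_1,u_2,u_3,v_1,v_2,v_3$ be any orthonormal basis of $\mathbb R^6$, with dual basis $u_j^*,v_j^*$, and put $dz_j=u_j^*+iv_j^*$, $d\bar z_j=u_j^*-iv_j^*$. A product of three complex covectors is a complex-valued linear function of $x\in\wedge^3\mathbb R^6$; we omit the wedge signs. Define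
\[
Z_0=d\bar z_1d\bar z_2d\bar z_3,\quad Z_1=d\bar z_1dz_2dz_3,\quad Z_2=dz_1d\bar z_2dz_3,\quad Z_3=dz_1dz_2d\bar z_3,
\]
and, with indices modulo $3$ in $\{1,2,3\}$,
\[
P_k=u_{k+1}^*v_{k+1}^*\,dz_k,\qquad P_k'=u_{k+2}^*v_{k+2}^*\,dz_k\qquad(k=1,2,3).
\]
The relabeling $1\to2\to3\to1$ of the basis fixes $Z_0$ and permutes $Z_k$, $P_k$, $P'_k$ cyclically.

Let $W$ be the span of the $8$ basis vectors that contain exactly one of $u_j,v_j$ for each $j$. The real and imaginary parts of the $P_k,P_k'$ are the coordinates along the other $12$ basis vectors. The eight functions $Z_j,\overline{Z_j}$ are all the products of one of $dz_j,d\bar z_j$ for each $j$. They vanish on $W^\perp$, and since $dz_j/\sqrt2,\ d\bar z_j/\sqrt2$ are unitary coordinates on the complexified plane spanned by $u_j,v_j$, the functions $Z_j/\sqrt8,\ \overline{Z_j}/\sqrt8$ are unitary coordinates on $W_{\mathbb C}$. Hence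
\begin{equation}\label{eq:norm}
|x|^2=\tfrac14\sum_{j=0}^3|Z_j|^2+\sum_{k=1}^3\bigl(|P_k|^2+|P_k'|^2\bigr).
\end{equation}

For $\vartheta\in\mathbb R^3$ let $x_\vartheta=\bigwedge_{j=1}^3(\cos\vartheta_j\,u_j+\sin\vartheta_j\,v_j)\in G\cap W$. Then $Z_j(x_\vartheta)=e^{i\delta_j}$ with $\delta_0=-\sum_l\vartheta_l$ and $\delta_j=\sum_l\vartheta_l-2\vartheta_j$ for $j\ge1$. These satisfy $\sum_j\delta_j=0$, and every $\delta\in\mathbb R^4$ with sum zero occurs, for $\vartheta_j=-\frac12(\delta_0+\delta_j)$. Shifting $\delta_0$ by a multiple of $2\pi$, we see: \emph{for every $\delta$ in $T=\{\delta\in\mathbb R^4:\sum\delta_j\in2\pi\mathbb Z\}$ there is $x\in G$ with $Z_j(x)=e^{i\delta_j}$ for all $j$.}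

For $c\in\mathbb R^4$ and $\mu\in\mathbb R$ put
\[
\varphi_{c,\mu}=\operatorname{Re}\sum_{j=0}^3(c_j+i\mu)Z_j,\qquad F_{c,\mu}(\delta)=\sum_{j=0}^3\bigl[c_j(1-\cos\delta_j)+\mu\sin\delta_j\bigr].
\]
At the point $x\in G$ attached to $\delta\in T$, the function $\sum_jc_j-\varphi_{c,\mu}$ takes the value $F_{c,\mu}(\delta)$.

\subsection{Normal form and the angle condition}

\begin{lemma}\label{lem:normal}
For every $\varphi\in\wedge^3\mathbb R^6$ there is an orthonormal basis $u_j,v_j$ in which $\varphi=\varphi_{c,\mu}$ with $\mu\ge0$ and $\sum_jc_j=m(\varphi)$. In particular $F_{c,\mu}\ge0$ on $T$.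
\end{lemma}

\begin{proof}
Choose the basis so that $\varphi$ attains its maximum $m$ over $G$ at $u_1u_2u_3$. Replacing $u_i$ by $\cos t\,u_i+\sin t\,v_j$ gives a curve in $G$, and differentiating at $t=0$ shows that the nine coefficients of $\varphi$ on basis vectors with exactly one $v$ vanish. So
\[
\varphi=m\,u_1u_2u_3+\sum_{i,j}B_{ij}\,u_i\wedge{*v_j}+b\,v_1v_2v_3,\qquad *v_1=v_2v_3,\ \ {*v_2}=v_3v_1,\ \ {*v_3}=v_1v_2 .
\]
Change the bases $(u_i)$ and $(v_j)$ by rotations in $SO(3)$. This fixes $u_1u_2u_3$ and $v_1v_2v_3$, and the $*v_j$ transform like the $v_j$, so $B$ is replaced by $R^TBR'$ with arbitrary $R,R'\in SO(3)$. By the singular value decomposition, $B$ becomes diagonal; determinants are adjusted by changing the sign of a column of $R$ or $R'$, at the price of a negative diagonal entry. This step uses $k=n-k=3$. Now $\varphi$ lies in the span of $u_1u_2u_3,\ u_1v_2v_3,\ v_1u_2v_3,\ v_1v_2u_3$ and $v_1v_2v_3$.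

Expanding the products, $\operatorname{Re}Z_0,\dots,\operatorname{Re}Z_3$ have coefficient vectors $(1,-1,-1,-1)$, $(1,-1,1,1)$, $(1,1,-1,1)$, $(1,1,1,-1)$ on the first four of these vectors. They are orthogonal, hence span the same $4$-dimensional space. In $\sum_j\operatorname{Im}Z_j$, the coefficient of $v_1u_2u_3$ is $-1-1+1+1=0$, the same holds for its cyclic relabelings, and the coefficient of $v_1v_2v_3$ is $1+1+1+1$. So $\varphi_{c,\mu}=\sum_jc_j\operatorname{Re}Z_j-4\mu\,v_1v_2v_3$, and $\varphi=\varphi_{c,\mu}$ for some $c$ and $\mu=-b/4$. Replacing every $v_j$ by $-v_j$ changes the sign of $b$ only, so we may take $\mu\ge0$. All $Z_j$ equal $1$ at $u_1u_2u_3$, which gives $m=\sum_jc_j$.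
\end{proof}

\begin{lemma}\label{lem:angle}
Let $\mu>0$ and $F_{c,\mu}\ge0$ on $T$. Define $\gamma_j\in(0,\pi)$ by $\cot\gamma_j=c_j/\mu$. Then $\gamma_0+\gamma_1+\gamma_2+\gamma_3\le\pi$.
\end{lemma}

\begin{proof}
For $\gamma_j'\in(0,\pi)$ the double-angle formulas give
\begin{equation}\label{eq:F}
F_{c,\mu}(-2\gamma')=2\sum_j\sin^2\gamma_j'\,\bigl(c_j-\mu\cot\gamma_j'\bigr).
\end{equation}
If $\sum_l\gamma_l>\pi$, take $\gamma_j'=\pi\gamma_j/\sum_l\gamma_l<\gamma_j$. Then $-2\gamma'\in T$, and $\cot\gamma_j'>c_j/\mu$ for all $j$ makes \eqref{eq:F} negative.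
\end{proof}

So the extremal forms are those with $\sum\gamma_j=\pi$, and the remaining ones differ from them by adding nonnegative multiples of $\operatorname{Re}Z_j$. We need certificates for these two kinds of forms.

\subsection{The Pl\"ucker relations in complex coordinates}

\begin{lemma}\label{lem:rel}
On $G$, for $\{k,l,m\}=\{1,2,3\}$,
\begin{align}
Z_lZ_m-\overline{Z_0Z_k}&=4P_kP_k',\label{eq:rel1}\\
|Z_0|^2+|Z_k|^2-|Z_l|^2-|Z_m|^2&=-8\operatorname{Re}(P_k\overline{P_k'}).\label{eq:rel2}
\end{align}
Consequently, for real $a_0,\dots,a_3$ with $M=\sum_ja_j$ and $g_k=\frac14(a_0+a_k-a_l-a_m)$,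
\begin{equation}\label{eq:rel3}
\tfrac12\sum_{j=0}^3a_j|Z_j|^2=\tfrac M2-\sum_{k=1}^3\Bigl[\tfrac M2\bigl(|P_k|^2+|P_k'|^2\bigr)+4g_k\operatorname{Re}(P_k\overline{P_k'})\Bigr].
\end{equation}
\end{lemma}

\begin{proof}
By cyclic symmetry let $k=3$. View $x\in G$ as an alternating trilinear function of complex covectors, and put $\eta=x(\cdot,\cdot,dz_3)$, $\eta'=x(\cdot,\cdot,d\bar z_3)$. Both lie in $\wedge^2$ of the complexified $3$-plane of $x$, so $\eta\wedge\eta=0$ and $\eta\wedge\eta'=0$. Let $A,B,C,D=dz_1,d\bar z_1,dz_2,d\bar z_2$. Using $dz_jd\bar z_j=-2i\,u_j^*v_j^*$, we find: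
\begin{center}
\begin{tabular}{c|cc|cc|cc}
 & $(A,B)$ & $(C,D)$ & $(A,C)$ & $(B,D)$ & $(A,D)$ & $(B,C)$\\
\hline
$\eta$ & $-2iP_3$ & $-2iP_3'$ & $\overline{Z_0}$ & $\overline{Z_3}$ & $Z_2$ & $Z_1$\\
$\eta'$ & $-2i\overline{P_3}$ & $-2i\overline{P_3'}$ & $Z_3$ & $Z_0$ & $\overline{Z_1}$ & $\overline{Z_2}$
\end{tabular}
\end{center}
Evaluating $\frac12\eta\wedge\eta$ on $(A,B,C,D)$ gives $\eta(A,B)\eta(C,D)-\eta(A,C)\eta(B,D)+\eta(A,D)\eta(B,C)=0$, that is, $-4P_3P_3'-\overline{Z_0Z_3}+Z_1Z_2=0$. Evaluating $\eta\wedge\eta'$ replaces each product by the sum of the two mixed products and gives $-8\operatorname{Re}(P_3\overline{P_3'})-|Z_0|^2-|Z_3|^2+|Z_2|^2+|Z_1|^2=0$.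

For \eqref{eq:rel3}, note that $\frac M4+g_1+g_2+g_3=a_0$ and $\frac M4+g_k-g_l-g_m=a_k$, so
\[
\sum_ja_j|Z_j|^2=\tfrac M4\sum_j|Z_j|^2+\sum_kg_k\bigl(|Z_0|^2+|Z_k|^2-|Z_l|^2-|Z_m|^2\bigr).
\]
Insert \eqref{eq:norm} with $|x|=1$ in the first sum and \eqref{eq:rel2} in the second.
\end{proof}

\subsection{Two certificates}
The squared modulus of a complex affine function is a sum of two squares of real affine functions, and a positive semidefinite quadratic form is a sum of squares of linear forms. We use both facts without comment.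

\begin{lemma}\label{lem:cert1}
For each $j\in\{0,1,2,3\}$, the function $1-\operatorname{Re}Z_j$ is $1$-SOS.
\end{lemma}

\begin{proof}
Take $a_j=1$ and the other $a$'s zero in \eqref{eq:rel3}. Then $M=1$ and $\epsilon_k=4g_k=\pm1$, so $\frac12|Z_j|^2=\frac12-\frac12\sum_k|P_k+\epsilon_kP_k'|^2$ on $G$. Since $\frac12|Z_j-1|^2=\frac12|Z_j|^2-\operatorname{Re}Z_j+\frac12$,
\[
1-\operatorname{Re}Z_j=\tfrac12|Z_j-1|^2+\tfrac12\sum_k|P_k+\epsilon_kP_k'|^2\quad\text{on }G.\qedhere
\]
\end{proof}

This proof is the model for the extremal forms: complete a square in the $Z_j$, and let \eqref{eq:rel3} convert the surplus $|Z_j|^2$ into a constant minus a form in the $P$'s. For an extremal form with $\mu=1$, the function $F_{c,1}$ vanishes at $\delta=0$ and, by \eqref{eq:F}, also at $\delta=-2\gamma\in T$. Every square in a certificate must vanish at both points of $G$. The $P$'s do, since the points lie in $W$. The functions $w_j=Z_j-1$ vanish at the first point and equal $-2i\sin\gamma_j\,e^{-i\gamma_j}$ at the second, so they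 must be combined. The cross terms have to be absorbed by the relations, and \eqref{eq:rel1} with $k=1$ involves $Z_0Z_1$ and $Z_2Z_3$. This suggests combining $w_0$ with $\overline{w_1}$ and $w_2$ with $\overline{w_3}$, with moduli and phases chosen so that the combinations vanish at the second point.

\begin{lemma}\label{lem:cert2}
Let $\gamma_0,\dots,\gamma_3\in(0,\pi)$ with $\sum_j\gamma_j=\pi$, and let $c_j=\cot\gamma_j$, $M=\sum_jc_j$. Then $M-\varphi_{c,1}$ is $1$-SOS.
\end{lemma}

\begin{proof}
Let $s_j=\sin\gamma_j$ and $\sigma=\gamma_0+\gamma_1=\pi-\gamma_2-\gamma_3\in(0,\pi)$. From $\cot x-\cot y=\sin(y-x)/(\sin x\sin y)$ and $\cot\sigma=-\cot(\gamma_2+\gamma_3)$ we get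
\[
\begin{aligned}
a_0&:=c_0-\cot\sigma=\frac{s_1}{s_0\sin\sigma}, &\qquad a_1&:=c_1-\cot\sigma=\frac{s_0}{s_1\sin\sigma},\\
a_2&:=c_2+\cot\sigma=\frac{s_3}{s_2\sin\sigma}, & a_3&:=c_3+\cot\sigma=\frac{s_2}{s_3\sin\sigma}.
\end{aligned}
\]
So $a_j>0$, $\sum_ja_j=M$, and $\sqrt{a_0a_1}=\sqrt{a_2a_3}=1/\sin\sigma$. With $w_j=Z_j-1$ let
\[
Q=\tfrac12\bigl|\sqrt{a_0}\,w_0+e^{-i\sigma}\sqrt{a_1}\,\overline{w_1}\bigr|^2+\tfrac12\bigl|\sqrt{a_2}\,w_2-e^{i\sigma}\sqrt{a_3}\,\overline{w_3}\bigr|^2 .
\]
Since $e^{\pm i\sigma}/\sin\sigma=\cot\sigma\pm i$,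
\[
Q=\tfrac12\sum_ja_j|w_j|^2+\operatorname{Re}\bigl[(\cot\sigma+i)w_0w_1+(-\cot\sigma+i)w_2w_3\bigr].
\]
Expand in the $Z_j$. The constant term is $\frac M2+\operatorname{Re}(2i)=\frac M2$. The linear part is
\[
-\operatorname{Re}\Bigl[\sum_ja_jZ_j+(\cot\sigma+i)(Z_0+Z_1)+(-\cot\sigma+i)(Z_2+Z_3)\Bigr]=-\varphi_{c,1},
\]
by the definition of the $a_j$. In the quadratic part, conjugate the term with $Z_2Z_3$ inside the real part; this gives $\frac12\sum_ja_j|Z_j|^2+\operatorname{Re}\bigl[(\cot\sigma+i)(Z_0Z_1-\overline{Z_2Z_3})\bigr]$. On $G$, the conjugate of \eqref{eq:rel1} for $k=1$ reads $Z_0Z_1-\overline{Z_2Z_3}=-4\overline{P_1P_1'}$, so the last term is $-4\operatorname{Re}[(\cot\sigma-i)P_1P_1']$. With \eqref{eq:rel3} we obtain on $G$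
\[
M-\varphi_{c,1}=Q+R_1+R_2+R_3,
\]
where, with $\kappa_1=1$ and $\kappa_2=\kappa_3=0$,
\[
R_k=\tfrac M2\bigl(|P_k|^2+|P_k'|^2\bigr)+4g_k\operatorname{Re}(P_k\overline{P_k'})+4\kappa_k\operatorname{Re}\bigl[(\cot\sigma-i)P_kP_k'\bigr].
\]
It remains to show that the quadratic forms $R_k$ are positive semidefinite. Since $|\cot\sigma-i|=1/\sin\sigma$ and $|P_k|^2+|P_k'|^2\ge2|P_k||P_k'|$,
\[
R_k\ge\Bigl(M-4|g_k|-\frac{4\kappa_k}{\sin\sigma}\Bigr)|P_k||P_k'| .
\]
Now $M+4g_k=2(a_0+a_k)$ and $M-4g_k=2(a_l+a_m)$. For $k=2,3$ both are positive. For $k=1$ the inequality of arithmetic and geometric means gives $2(a_0+a_1)\ge4\sqrt{a_0a_1}=4/\sin\sigma$ and $2(a_2+a_3)\ge4\sqrt{a_2a_3}=4/\sin\sigma$. So the factor is nonnegative in all cases.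
\end{proof}

The hypothesis $\sum\gamma_j=\pi$ entered twice: it makes the $a_j$ positive, and it makes the products $a_0a_1$ and $a_2a_3$ equal, so that the two cross terms combine into the single relation \eqref{eq:rel1}.

\subsection{Proof of Theorem~\ref{thm:C}}

\begin{proposition}\label{prop:claim}
If $\mu>0$ and $F_{c,\mu}\ge0$ on $T$, then $\sum_jc_j-\varphi_{c,\mu}$ is $1$-SOS.
\end{proposition}

\begin{proof}
Let $\gamma_j$ be as in Lemma~\ref{lem:angle}. Put $\gamma_0''=\pi-\gamma_1-\gamma_2-\gamma_3\in[\gamma_0,\pi)$ and $\gamma_j''=\gamma_j$ for $j\ge1$, and let $c_j''=\cot\gamma_j''$. Then $\sum\gamma_j''=\pi$ and $\epsilon=c_0-\mu c_0''\ge0$, because the cotangent decreases on $(0,\pi)$. We have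
\[
\sum_jc_j-\varphi_{c,\mu}=\mu\Bigl(\sum_jc_j''-\varphi_{c'',1}\Bigr)+\epsilon\,(1-\operatorname{Re}Z_0),
\]
which is $1$-SOS by Lemmas~\ref{lem:cert2} and~\ref{lem:cert1}.
\end{proof}

Let $\varphi\in\wedge^3\mathbb R^6$ and write $\varphi=\varphi_{c,\mu}$ as in Lemma~\ref{lem:normal}. If $\mu>0$, Proposition~\ref{prop:claim} and Lemma~\ref{lem:basic}(b) give $h(\varphi)\le\sum_jc_j=m(\varphi)$.

If $\mu=0$, the angles $\gamma_j$ are not defined, and we perturb in a direction that preserves the hypothesis of Proposition~\ref{prop:claim}. Let $\mathbf e=(1,1,1,1)$. Lemma~\ref{lem:cert2} with all $\gamma_j=\pi/4$ shows that $4-\varphi_{\mathbf e,1}\ge0$ on $G$, hence $F_{\mathbf e,1}\ge0$ on $T$. For $t>0$ let $\varphi_t=\varphi_{c+t\mathbf e,\,t}=\varphi+t\varphi_{\mathbf e,1}$. Then $F_{c+t\mathbf e,\,t}=F_{c,0}+tF_{\mathbf e,1}\ge0$ on $T$, so $h(\varphi_t)\le m(\varphi)+4t$. Letting $t\to0$ and using Lemma~\ref{lem:basic}(a), we get $h(\varphi)\le m(\varphi)$.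

Thus $h\le m$ on $\wedge^3\mathbb R^6$, and $\mathrm{TH}_1(3,6)=\mathcal G(3,6)$. \qed

\begin{thebibliography}{9}

\bibitem{FH}
Fulton and Harris, \emph{Representation Theory}.

\bibitem{OTB}
\emph{Orbitopes and Theta Bodies}, \texttt{http://math.berkeley.edu/\%7Ebernd/raman.pdf}.

\end{thebibliography}
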